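
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{conjecture}[theorem]{Conjecture}
\numberwithin{equation}{section}

\title{Economic cap coverings at two levels:\\ overlaps that reinforce each other}


\begin{abstract}
The part of a convex body $K\subset\mathbf R^d$ that can be cut off by caps of volume at most $t$ has an economic covering by caps: their total volume is at most a constant times the volume of what they cover. A conjecture on two such coverings, at levels $t\ll T$, asserts that inside the caps of level $T$ the finer layer may be replaced by its covering caps at the cost of a constant factor depending on $d$ only. We disprove it: for every $d\ge33$ there are bodies and levels for which it fails by a fixed power of $1/t$, whatever saturated systems define the two coverings. The counterexample is a product of two rounded cones. We also prove the statement for $d=2$.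
\end{abstract}

\section{The question and the results}

\subsection{Caps and economic coverings}

Let $d\ge2$ and let $K\subset\mathbf R^d$ be a convex body with $V(K)=1$; $V$ denotes volume, in whatever dimension is relevant. A \emph{cap} of $K$ is a set $K\cap H$ with $H$ a closed halfspace. For $z\in K$ put
\[
v(z)=v_K(z)=\min\{V(K\cap H): H\text{ a closed halfspace containing }z\},
\]
and write $K(v\le t)=\{z\in K:v(z)\le t\}$, $K(v=t)=\{z\in K:v(z)=t\}$. Thus $K(v\le t)$ is the union of all caps of volume at most $t$; it is a layer along the boundary, thick where the boundary is strongly curved or has corners and thin where it is flat. A \emph{minimal cap} of $z$ is a cap $C(z)\ni z$ with $V(C(z))=v(z)$; it need not be unique.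

For a cap $C=K\cap\{x:\langle u,x\rangle\ge a\}$ let $b=\max_{x\in K}\langle u,x\rangle$ and, for $\lambda>0$,
\[
C^\lambda=K\cap\{x:\langle u,x\rangle\ge b-\lambda(b-a)\}
\]
(the cap with the same direction and $\lambda$ times the width). The \emph{Macbeath region} with center $z\in K$ and factor $\lambda>0$ is $M(z,\lambda)=z+\lambda[(K-z)\cap(z-K)]$.

Put $t_0=(16d)^{-2d}$ and let $t\in(0,t_0]$. A \emph{saturated system} on $K(v=t)$ is a maximal set of points $x_1,\dots,x_m\in K(v=t)$ whose regions $M(x_i,1/2)$ are pairwise disjoint. Given such a system, put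
\[
C_i'=M(x_i,1/2)\cap C(x_i),\qquad C_i=C(x_i)^{16}.
\]
We call $C_i'$ the \emph{core} of $C_i$; clearly $C_i'\subset C(x_i)\subset C_i$, and the cores are pairwise disjoint. The following is known.

\medskip
\noindent\textbf{Economic cap covering theorem.} \emph{Let $t\in(0,t_0]$, let $V(K)=1$, and let $x_1,\dots,x_m$ be a saturated system on $K(v=t)$. Then}
\begin{enumerate}
\item[(i)] $\bigcup_{i}C_i'\subset K(v\le t)\subset\bigcup_iC_i$;
\item[(ii)] $t\le V(C_i)\le16^dt$ \emph{for all} $i$;
\item[(iii)] $(6d)^{-d}t\le V(C_i')\le2^{-d}t$ \emph{for all} $i$;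
\item[(iv)] \emph{every cap $C$ with $V(C)\le t$ is contained in some $C_i$.}
\end{enumerate}

\noindent
Volume one is only a normalization: a homothety maps caps to caps, minimal caps to minimal caps and Macbeath regions to Macbeath regions, and it multiplies all volumes by the same factor. So (i)--(iv) hold for a body of any volume at levels $t\le t_0V(K)$. We use this freely in the construction.

\subsection{The conjecture and what it measures}

We write $f\ll g$ if $f\le c\,g$ with a constant $c>0$ depending only on $d$. The following conjecture is posed in \cite{VRP}.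

\begin{conjecture}\label{conj}
For every $d\ge2$ there are $T_0\in(0,t_0]$ and $q\in(0,1)$ such that the following holds for all convex bodies $K\subset\mathbf R^d$ of volume one, all $T\in(0,T_0]$ and all $t\in(0,qT]$. Let $D_1,\dots,D_{m(T)}$ and $C_1,\dots,C_{m(t)}$ be the covering caps for $K(v\le T)$ and $K(v\le t)$ arising from any saturated systems on $K(v=T)$ and $K(v=t)$. Then
\[
\sum_{i}V\big(K(v\le t)\cap D_i\big)\ll\sum_{i}\sum_{j}V(C_j\cap D_i)\ll\sum_{i}V\big(K(v\le t)\cap D_i\big).
\]
\end{conjecture}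

Let $N_T(x)=\#\{i:x\in D_i\}$ and $N_t(x)=\#\{j:x\in C_j\}$ be the multiplicities of the two coverings, and put
\begin{equation}\label{AB}
A=\sum_{i,j}V(C_j\cap D_i)=\int_KN_tN_T,\qquad B=\sum_iV(K(v\le t)\cap D_i)=\int_{K(v\le t)}N_T .
\end{equation}
Since $K(v\le t)\subset\bigcup_jC_j$, we always have $B\le A$: the left inequality is trivial. The question is whether $A\ll B$.

The covering by the $C_j$ overlaps boundedly \emph{on average}: by (i)--(iii) and the disjointness of the cores,
\begin{equation}\label{average}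
\int_KN_t=\sum_jV(C_j)\le(96d)^d\sum_jV(C_j')\le(96d)^d\,V(K(v\le t)).
\end{equation}
The inequality $A\ll B$ says that the same is true for averages taken with the weight $N_T$. It holds if $N_T\ll1$, by \eqref{average} and because $N_T\ge1$ on $K(v\le t)$. So in a counterexample $N_T$ must be unbounded. In ours \emph{both} multiplicities are large, at the \emph{same} places, and these places carry a good part of $B$.

\subsection{Results}

\begin{theorem}\label{main}
Let $d\ge33$. There are constants $\varepsilon,c>0$ depending only on $d$ and, for all large $H$, convex bodies $K_H\subset\mathbf R^d$ of volume one and numbers $t_H,T_H>0$ with $T_H\to0$ and $t_H/T_H\to0$ as $H\to\infty$, such that for \emph{all} saturated systems on $K_H(v=T_H)$ and $K_H(v=t_H)$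
\[
A\ge c\,t_H^{-\varepsilon}B .
\]
\end{theorem}

Given $T_0>0$ and $q\in(0,1)$, we have $T_H\le T_0$ and $t_H\le qT_H$ for all large $H$, while $A/B$ is unbounded. Hence for no $d\ge33$ can $T_0,q$ be chosen as in Conjecture~\ref{conj}, and the conjecture, which is asserted for every $d\ge2$, is false.

\begin{theorem}\label{plane}
For $d=2$ the statement of Conjecture~\ref{conj} is true, with $T_0=t_0$ and $q=10^{-4}$.
\end{theorem}

The cases $3\le d\le32$ are not settled here. Theorem~\ref{main} is proved in Sections~\ref{sec:slivers}--\ref{sec:proof}. Theorem~\ref{plane} is proved in Section~\ref{sec:plane}, which uses from the earlier sections only Lemma~\ref{blowup}(a).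

Throughout, $c,C>0$ denote constants depending only on $d$ (or on the dimension at hand) that may change from line to line, and $f\asymp g$ means $cg\le f\le Cg$.

\section{One level: slivers of a rounded cone}\label{sec:slivers}

We first show how a single point can lie in many covering caps.

A \emph{profile} is a convex function $\varphi$ on $[0,\infty)$ with $\varphi(r)=r^2/2$ for $r\le\frac12$ and $\varphi(r)=r-b$ for $r\ge1$, where $b$ is a constant. Its slope increases from $0$ to $1$. It lies above the lines $\frac r2-\frac18$ and $r-b$, which support it at $r=\frac12$ and $r=1$; evaluating the first at $1$ and the second at $\frac12$ gives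
\begin{equation}\label{brange}
\tfrac38\le b\le\tfrac58 .
\end{equation}
For $m\ge3$ and $H\ge16$ the \emph{rounded cone} with profile $\varphi$ and height $H$ is
\[
G=\{x=(x',x_m)\in\mathbf R^{m-1}\times\mathbf R:\ \varphi(|x'|)\le x_m\le H\}.
\]
It is a convex body. Since $\varphi(r)\ge r-b$, with equality for $r\ge1$, and $\varphi(1)=1-b\le1$,
\begin{equation}\label{sections}
|x'|\le x_m+b\ \text{ on }G,\qquad\text{the section of $G$ at height $x_m\in[1,H]$ is the ball }|x'|\le x_m+b .
\end{equation}
Hence $V(G)\asymp H^m$. The \emph{bottom} of $G$ is $\{x\in G:|x'|\le\frac12,\ x_m\le\frac14\}$.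

For a unit vector $e\in\mathbf R^{m-1}$ consider the cap $S=\{x\in G:x_m-\langle x',e\rangle\le7\}$; call it a \emph{sliver}. Take $m=3$. At a large height $z$ the sliver is a circular segment of depth at most $8$ in a disk of radius about $z$; its chord is of order $\sqrt z$, hence so is its area, and integration over $z\le H$ gives $V(S)\asymp H^{3/2}$. All slivers contain the bottom of $G$. But turning $e$ by an angle well above $H^{-1/2}$ moves the segment off itself at heights of order $H$. So about $H^{1/2}$ slivers share the bottom and are otherwise essentially different (Figure~\ref{fig}). Here is the precise statement for all $m\ge3$.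

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\draw[thick] (0,0) circle (3);
\foreach \a in {0,45,90,135,180,225,270,315}
 \draw[rotate=\a] plot[domain=-0.937:0.937,samples=41,smooth] ({(\x*\x-0.0225)/0.3},\x);
\fill (0,0) circle (0.06);
\end{tikzpicture}
\caption{A rounded cone in $\mathbf R^3$ seen from above. The circle is the rim $|x'|=H+b$ of the top section. The projection of the sliver $x_3-\langle x',e\rangle\le7$ is the part inside the rim of the parabolic region $|x'|-\langle x',e\rangle\le7+b$, with focus at the origin and axis $e$. All slivers contain the bottom (black dot), but near the rim their width is only of order $\sqrt H$, so about $\sqrt H$ of them fit next to each other.}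
\label{fig}
\end{figure}

\begin{lemma}[slivers]\label{slivers}
Let $G\subset\mathbf R^m$ be a rounded cone of height $H\ge16$. There are $N\ge cH^{(m-2)/2}$ affine functions $g_k$ with $\min_Gg_k=0$ such that the caps $S_k=G\cap\{g_k\le1\}$ all have the same volume $\omega\asymp H^{m/2}$ and contain pairwise disjoint sets $S_k'$ of volume at least $cH^{m/2}$, and such that $g_k\le\frac12$ on the bottom of $G$.
\end{lemma}

\begin{proof}
For a unit vector $e\in\mathbf R^{m-1}$ let $\ell_e(x)=x_m-\langle x',e\rangle$. By rotational symmetry $m_0=\min_G\ell_e$ and the volume of $S=\{x\in G:\ell_e(x)\le7\}$ do not depend on $e$. By \eqref{sections}, \eqref{brange} and $0\in G$ we have $-\frac58\le m_0\le0$. Put $g=(\ell_e-m_0)/(7-m_0)$; then $\min_Gg=0$ and $S=G\cap\{g\le1\}$. On the bottom $\ell_e\le\frac14+\frac12\le1$, so $g\le(1+\frac58)/7<\frac12$.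

\emph{Upper volume bound.} At height $z$ put $R=z+\frac58\ge|x'|$. Points of $S$ satisfy $\langle x',e\rangle\ge z-7\ge R-8$. Hence $0\le|x'|-\langle x',e\rangle\le8$ and $|x'|^2-\langle x',e\rangle^2\le8\cdot2R=16R$. So the component of $x'$ along $e$ lies in $[R-8,R]$ and the component orthogonal to $e$ has norm at most $4\sqrt R$; the section of $S$ has volume at most $CR^{(m-2)/2}$. Integration over $z\in[0,H]$ gives $V(S)\le CH^{m/2}$.

\emph{Lower bound.} Let
\[
S'=\{x:\ \tfrac H2\le x_m\le H,\ x_m-1\le|x'|\le x_m,\ \angle(x',e)\le2/\sqrt H\}.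
\]
Then $S'\subset G$ by \eqref{sections}. On $S'$, using $1-\cos\theta\le\theta^2/2$,
\[
\ell_e(x)=x_m-|x'|+|x'|(1-\cos\angle(x',e))\le1+H\cdot\tfrac2H=3,
\]
so $S'\subset S$. The set $S'$ has height $H/2$, radial thickness $1$ at radius of order $H$, and its angular extent is a spherical cap of radius $2/\sqrt H$ in $S^{m-2}$. Thus $V(S')\ge cH\cdot H^{m-2}\cdot H^{-(m-2)/2}=cH^{m/2}$.

Now take a maximal set of unit vectors in $\mathbf R^{m-1}$ with pairwise angles greater than $4/\sqrt H$. By maximality the spherical caps of radius $4/\sqrt H$ around them cover $S^{m-2}$, so there are at least $cH^{(m-2)/2}$ of them. The corresponding sets $S'$ are pairwise disjoint.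
\end{proof}

\begin{proposition}[large multiplicity at one level]\label{onelevel}
Let $G\subset\mathbf R^m$ be a rounded cone of height $H$, $m\ge3$, and let $\omega$ be the volume of its slivers. If $H$ is large, then for every saturated system on $G(v=\omega)$ each point of the bottom of $G$ lies in at least $cH^{(m-2)/2}$ of the covering caps.
\end{proposition}

\begin{proof}
As $\omega\asymp H^{m/2}$ and $V(G)\asymp H^m$, we have $\omega\le t_0V(G)$ (with $t_0=(16m)^{-2m}$) for large $H$, and (i)--(iv) apply. Let $x$ be in the bottom. Each sliver $S_k$ contains $x$ and, by (iv), lies in some covering cap $D_i$; then $x\in D_i$. If $D_i$ contains $S_k$ for all $k\in I$, it contains the disjoint sets $S_k'$, $k\in I$, so $|I|\,cH^{m/2}\le V(D_i)\le16^m\omega\le CH^{m/2}$ and $|I|\le C$. Hence the slivers $S_k$, of which there are at least $cH^{(m-2)/2}$, require at least $cH^{(m-2)/2}$ different caps $D_i\ni x$.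
\end{proof}

The pattern of this proof---many caps through a point, each in a covering cap by (iv), and few in each covering cap by (ii)---is all we need for lower bounds on multiplicities. The exponent $(m-2)/2$ is positive from $m=3$ on; in the plane a rounded cone would have only two slivers.

\section{Two levels: why a product, and where the numbers come from}\label{sec:plan}

This section is a heuristic outline; the proofs start in Section~\ref{sec:tools}.

The slivers of one rounded cone have one size, so they make the multiplicity large at one level. For a second level we take a product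
\[
K=P\times Q,\qquad P\subset\mathbf R^3,\quad Q\subset\mathbf R^n,\quad n=d-3,
\]
of two rounded cones of the same height $H$, with sliver volumes $\omega_P\asymp H^{3/2}$ and $\omega_Q\asymp H^{n/2}$. The volume of a cap of $K$ is, up to constants, at least the product of the volumes of its projections to $\mathbf R^3$ and $\mathbf R^n$ (Lemma~\ref{products}), and trivially at most this product. So a large cap in one factor can be combined with a small one in the other. The small ones will be \emph{patches}: caps cut from the paraboloid at the bottom. A patch of depth $\delta$ in an $m$-dimensional cone has volume $\asymp\delta^{(m+1)/2}$. We use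

\smallskip
\begin{tabular}{ll}
level $T=\tau\omega_Q$: & (patch of $P$ of volume $\tau$) combined with (sliver of $Q$);\\
level $t$: & (sliver of $P$) combined with (patch of $Q$ of volume $t/\omega_P$).
\end{tabular}
\smallskip

\noindent A point $(x,y)$ with $x$ in the patch region of $P$ (depth about $\tau^{1/2}$) and $y$ in that of $Q$ (depth about $(t/\omega_P)^\kappa$, with $\kappa=\frac2{n+1}$) lies in about $L=H^{(n-2)/2}$ caps of the first kind and $H^{1/2}$ caps of the second kind. This should give
\[
A\gtrsim L\cdot H^{1/2}\cdot\tau^{1/2}(t/\omega_P)^{\kappa}.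
\]

How large is $B$? Since $v(x,y)\asymp v_P(x)v_Q(y)$, over a point $x$ with $v_P(x)\approx\tau$ the layer $K(v\le t)$ has thickness about $(t/\tau)^\kappa$ at the bottom of $Q$. If these points carry the main part of $B$ and $N_T$ is about $L$ there, then $B\approx L\,\tau^{1/2}(t/\tau)^\kappa$, and
\begin{equation}\label{ledger}
\frac AB\gtrsim H^{1/2}\Big(\frac\tau{\omega_P}\Big)^{\kappa}.
\end{equation}
The gain is the sliver count $H^{1/2}$ of $P$; the loss is small because $\kappa=\frac2{n+1}$ is small in high dimension. With $\tau=H^{-6}$ the right-hand side is of order $H^{\frac12-\frac{15}{n+1}}$, which is unbounded exactly for $n+1>30$, i.e.\ $d\ge33$.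

To make the estimate of $B$ true, three things must be arranged.

\smallskip
(a) \emph{The finer layer must be concentrated on the curved part of $Q$.} In $Q$ the volume of $\{v_Q\le s\}$ coming from the paraboloid is of order $s^\kappa$, while the other parts give only $s^{2/n}$, up to powers of $H$ and a logarithm. Taking $t=H^{-\theta}$ with a sufficiently large exponent $\theta$ makes everything but the paraboloid negligible.

(b) \emph{Caps that meet the curved part of $Q$ and reach large heights must be large.} Then the caps $D_i$ that matter are under control. If the paraboloid passed smoothly into the cone this would fail: for the profile with $\varphi(r)=r^2/2$ up to $r=1$ and $b=\frac12$ the caps $\{x_n-\langle x',e\rangle\le-b+\epsilon\}$ contain the boundary point $(e,\varphi(1))$ of the curved part and reach height $H$, but their volume tends to $0$ with $\epsilon$. For this reason $Q$ gets a crease between paraboloid and cone.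

(c) \emph{The bottom of $P$ must dominate at volume $\tau$.} We shall see that $V\{v_P\le s\}\le C(s^{1/2}+Hs^{2/3})$, the two terms coming from the bottom and the conical side. They balance at $s=H^{-6}$. A larger $\tau$ would let the side of $P$ take over, a smaller one increases the loss in \eqref{ledger}; so $\tau=H^{-6}$.

\smallskip
Sections~\ref{sec:tools} and \ref{sec:cones} provide the tools, Section~\ref{sec:proof} carries out the plan.

\section{Caps, and caps of products}\label{sec:tools}

Let $K\subset\mathbf R^m$ be a convex body.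

\begin{lemma}\label{blowup}
\emph{(a)} $V(C^\lambda)\le\lambda^mV(C)$ for every nonempty cap $C$ of $K$ and $\lambda\ge1$.
\emph{(b)} If $F$ is affine, $\min_KF=0$ and $a\ge0$, then $V(K\cap\{F\le a/2\})\ge2^{-m}V(K\cap\{F\le a\})$.
\end{lemma}

\begin{proof}
Let $C=K\cap\{\langle u,\cdot\rangle\ge a\}$ and let $p\in K$ satisfy $\langle u,p\rangle=b=\max_K\langle u,\cdot\rangle$. The homothety with center $p$ and factor $1/\lambda$ maps $K$ into $K$ and divides $b-\langle u,x\rangle$ by $\lambda$, so it maps $C^\lambda$ into $C$. Part (b) is the same argument with factor $\frac12$ and center a minimum point of $F$.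
\end{proof}

\begin{lemma}\label{symmetric}
Let $N=-N$ be measurable and $x+N\subset K$. Then every cap of $K$ containing $x$, and $K$ itself, has volume at least $\frac12V(N)$. In particular $v(x)\ge\frac12V(N)$.
\end{lemma}

\begin{proof}
A closed halfspace containing $x$ contains at least half of $x+N$.
\end{proof}

\begin{lemma}\label{macbeath}
If $x\in M(z,1/2)$ and $v(z)=T$, then $v(x)\ge2^{-m}T$.
\end{lemma}

\begin{proof}
Write $x=z+w$ with $z\pm2w\in K$. Every cap containing $x$ contains one of the form $C=K\cap\{f\ge f(x)\}$ with $f$ linear, so it suffices to bound $V(C)$. If $f(w)\le0$, then $z\in C$ and $V(C)\ge T$. If $f(w)>0$, let $b=\max_Kf\ge f(z)+2f(w)$. Then $b-f(x)\ge f(w)$, so $b-f(z)=b-f(x)+f(w)\le2(b-f(x))$. Thus $z\in C^2$ and $T\le V(C^2)\le2^mV(C)$.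
\end{proof}

The next lemma controls integrals of $v^{-\kappa}$ over a cap. It uses Gr\"unbaum's theorem: a closed halfspace containing the centroid of a convex body contains at least $1/e$ of its volume.

\begin{lemma}\label{integral}
Let $0<\kappa<1/m$ and let $D$ be a cap of $K$ with $V(D)>0$, or $D=K$. Then $\int_Dv_K^{-\kappa}\le C_{m,\kappa}V(D)^{1-\kappa}$, where $C_{m,\kappa}$ depends only on $m$ and $\kappa$.
\end{lemma}

\begin{proof}
If $H$ is a closed halfspace containing a point of $D$, then $V(K\cap H)\ge V(D\cap H)$; so $v_K\ge v_D$ on $D$, and it suffices to bound $\int_Dv_D^{-\kappa}$. Let $g$ be the centroid of $D$, $p\in D$, $0<\delta\le1$ and $y=g+(1-\delta)(p-g)$. Then $y+\delta(D-g)=(1-\delta)p+\delta D\subset D$ is a copy of $\delta D$ with centroid $y$, and Gr\"unbaum's theorem gives $v_D(y)\ge\delta^mV(D)/e$. Hence $\{v_D\le s\}$ is disjoint from $g+(1-\delta)(D-g)$ whenever $\delta^mV(D)/e>s$. As $1-(1-\delta)^m\le m\delta$, letting $\delta$ decrease to $(es/V(D))^{1/m}$ we get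
\[
V\{v_D\le s\}\le m\,(es/V(D))^{1/m}\,V(D),
\]
which is trivial if $es\ge V(D)$. In particular $\{v_D=0\}$ is a null set, and since $v_D\le V(D)$,
\[
\int_Dv_D^{-\kappa}\le\sum_{k\ge0}\big(2^{-k-1}V(D)\big)^{-\kappa}\,V\{v_D\le2^{-k}V(D)\}\le C_{m,\kappa}\,V(D)^{1-\kappa},
\]
because the terms of the sum are at most a constant times $V(D)^{1-\kappa}\,2^{k(\kappa-1/m)}$.
\end{proof}

\paragraph{Products.} Let $K=P\times Q$ with convex bodies $P\subset\mathbf R^{n_1}$, $Q\subset\mathbf R^{n_2}$, $d=n_1+n_2$. A nonempty cap of $K$ has the form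
\[
D=\{(x,y)\in P\times Q:\ F_1(x)+F_2(y)\le a\},\qquad F_l\text{ affine},\quad\min_PF_1=\min_QF_2=0,
\]
and then $a\ge0$. Its projections to the factors are $D^P=P\cap\{F_1\le a\}$ and $D^Q=Q\cap\{F_2\le a\}$. Each of them is a cap of the factor or the whole factor, and $D\subset D^P\times D^Q$.

\begin{lemma}\label{products}
For every nonempty cap $D$ of $K=P\times Q$ and every $(x,y)\in K$,
\begin{gather}
V(D^P)\,V(D^Q)\le2^dV(D),\label{capprod}\\
2^{-d}v_P(x)v_Q(y)\le v(x,y)\le2^dv_P(x)v_Q(y).\label{vprod}
\end{gather}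
\end{lemma}

\begin{proof}
Since $D\supset\{F_1\le a/2\}\times\{F_2\le a/2\}$, Lemma~\ref{blowup}(b) in the two factors gives \eqref{capprod}.

If $D$ is a minimal cap of $(x,y)$, then $x\in D^P$ and $y\in D^Q$, so $V(D^P)\ge v_P(x)$ and $V(D^Q)\ge v_Q(y)$; now \eqref{capprod} gives the left part of \eqref{vprod}. For the right part let first $v_P(x),v_Q(y)>0$ and write minimal caps as $P\cap\{f_1\le1\}$ and $Q\cap\{f_2\le1\}$ with $\min_Pf_1=\min_Qf_2=0$. The cap $\{f_1+f_2\le2\}$ of $K$ contains $(x,y)$ and lies in $\{f_1\le2\}\times\{f_2\le2\}$, whose volume is at most $2^{n_1}v_P(x)\,2^{n_2}v_Q(y)$ by Lemma~\ref{blowup}(a). If $v_P(x)=0$, then a null cap of $P$ containing $x$ times $Q$ is a null cap of $K$ containing $(x,y)$; likewise if $v_Q(y)=0$.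
\end{proof}

\section{Estimates in rounded cones}\label{sec:cones}

\subsection{The conical part}

Let $G\subset\mathbf R^m$, $m\ge3$, be a rounded cone with profile $\varphi$, as in Section~\ref{sec:slivers}. For $x\in G$ let
\[
z=x_m,\quad r=|x'|,\quad R=z+b,\quad h=h(x)=R-r=x_m+b-|x'|,\quad u=H-z .
\]
Then $h\ge0$ by \eqref{sections}. For $z\ge1$ it is the horizontal distance to the side of the cone; $u$ is the distance to the top. To bound $v$ from below we put large symmetric sets around $x$ and use Lemma~\ref{symmetric}. Close to the side such a set should be long in the direction of the generating line through $x$, of thickness about $h$ in the radial direction, and of size about $\sqrt{hR}$ in the tangential directions.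

\begin{lemma}\label{conical}
Let $x\in G$ with $z\ge2$. Then $x+N\subset G$ for a symmetric set $N$ with
\[
V(N)\ge c\min(z,u)R^{(m-2)/2}h^{m/2}\ \text{ if }r\ge R/2,\qquad V(N)\ge c\min(z,u)z^{m-1}\ \text{ if }r<R/2 .
\]
Consequently
\begin{enumerate}
\item[(a)] $V\{x\in G:x_m\ge2,\ v_G\le s\}\le CH^{m-2}s^{2/m}$ for all $s>0$;
\item[(b)] $V\{x\in G:2\le x_m\le\rho,\ v_G\le s\}\le C(\rho^{m-2}s^{2/m}+s)$ for $2\le\rho\le H/2$ and all $s>0$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Case $r\ge R/2$.} Then $h\le R/2$. Let $\hat e=x'/r$, regarded as a vector in $\mathbf R^m$, and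
\[
N=\{a(\hat e+e_m)+\beta\hat e+w:\ |a|\le\tfrac18\min(z,u),\ |\beta|\le\tfrac h4,\ w\perp\hat e,e_m,\ |w|^2\le\tfrac{hR}4\}.
\]
A point of $x+N$ has height $z+a\in[\frac78z,H]$, where $\frac78z\ge1$, so by \eqref{sections} the section of $G$ there is the ball of radius $R+a$. Since $z\le R$, we have $r+a+\beta\ge\frac R2-\frac R8-\frac R8=\frac R4$. Hence the distance of the point from the axis is at most
\[
r+a+\beta+\frac{|w|^2}{2(r+a+\beta)}\le r+a+\frac h4+\frac{2|w|^2}R\le r+a+\frac h4+\frac h2\le R+a .
\]
So $x+N\subset G$, and $V(N)=c\min(z,u)\,h\,(hR)^{(m-2)/2}$.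

\emph{Case $r<R/2$.} Take $N=\{w+ae_m:\ w\perp e_m,\ |w|\le R/4,\ |a|\le\frac18\min(z,u)\}$. The distance from the axis is at most $\frac34R\le R+a$, and the heights lie in $[1,H]$ as before.

\emph{Consequences.} Let $v_G(x)\le s$. By Lemma~\ref{symmetric}, $V(N)\le2s$.

If $r\ge R/2$ (lateral part), then $h\le Cs^{2/m}\min(z,u)^{-2/m}z^{-(m-2)/m}$. At height $z$ the points with $R-h_0\le r\le R$ form a set of $(m-1)$-volume at most $CR^{m-2}h_0\le Cz^{m-2}h_0$, since $R\le2z$. So this part contributes at most
\[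
Cs^{2/m}\int z^{m-3+2/m}\min(z,u)^{-2/m}\,dz .
\]
Over $[2,H]$ this is at most $Cs^{2/m}\int_0^Hz^{m-3+2/m}\big(z^{-2/m}+(H-z)^{-2/m}\big)dz\le Cs^{2/m}H^{m-2}$, because $m\ge3$. Over $[2,\rho]$ with $\rho\le H/2$ we have $\min(z,u)=z$, and the bound is $Cs^{2/m}\int_0^\rho z^{m-3}dz\le Cs^{2/m}\rho^{m-2}$.

If $r<R/2$ (inner part), then $\min(z,u)z^{m-1}\le Cs$. Where $u\ge z$, this says $z^m\le Cs$, a region of volume at most $Cs$. Where $u<z$, we have $z\ge H/2$, so $u\le CsH^{-(m-1)}$, again a region of volume at most $Cs$. In (b) only $u\ge z$ occurs, and (b) follows. The inner part also has volume at most $CH^m$, and $\min(s,H^m)\le s^{2/m}H^{m-2}$; this gives (a).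
\end{proof}

\subsection{Patches at the bottom}

\begin{lemma}[patches]\label{patches}
There are constants $a_m>0$ depending only on $m$ such that the following holds. Let $0<\delta\le\frac1{64}$ and let $x\in G$ satisfy $|x'|\le\frac14$ and $0\le x_m-\varphi(|x'|)\le\delta$. Then there is an affine function $f$ with $\min_Gf=0$, $f(x)\le\frac12$ and $V(G\cap\{f\le1\})=a_m\delta^{(m+1)/2}$.
\end{lemma}

\begin{proof}
Write $\phi(\xi')=\varphi(|\xi'|)$. Let $f(\xi)=\frac1{2\delta}\big(\xi_m-\phi(x')-\nabla\phi(x')\cdot(\xi'-x')\big)$. By convexity of $\phi$ we have $f\ge0$ on $G$, with equality at $(x',\phi(x'))$, and $f(x)\le\frac12$. The convex function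
\[
k(\xi')=\phi(\xi')-\phi(x')-\nabla\phi(x')\cdot(\xi'-x')
\]
equals $\frac12|\xi'-x'|^2$ for $|\xi'|\le\frac12$, in particular on the ball $|\xi'-x'|\le2\sqrt\delta\le\frac14$. Since $k(x')=0$ and $k=2\delta$ on the boundary of this ball, convexity gives $k>2\delta$ outside it. As $\xi\in G$ means $k(\xi')\le2\delta f(\xi)$ and $\xi_m\le H$,
\[
G\cap\{f\le1\}=\{\xi:\ \tfrac12|\xi'-x'|^2\le2\delta f(\xi)\le2\delta\},
\]
the heights being far below $H$. Its volume is $\int_{|w|\le2\sqrt\delta}(2\delta-\frac12|w|^2)\,dw=a_m\delta^{(m+1)/2}$.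
\end{proof}

\subsection{The two bodies}

From now on, up to the end of Section~\ref{sec:proof}, $d\ge33$, $n=d-3\ge30$,
\[
\kappa=\tfrac2{n+1},\qquad\kappa'=\tfrac1{n+1}+\tfrac1n,\qquad\text{so that}\quad\kappa<\kappa'<\tfrac2n\quad\text{and}\quad\kappa'<\tfrac13 .
\]
Let $P\subset\mathbf R^3$ and $Q\subset\mathbf R^n$ be the rounded cones of height $H$ with the profiles
\[
\varphi_P(r)=\begin{cases}r^2/2&r\le1\\ r-\frac12&r\ge1,\end{cases}\qquad
\varphi_Q(r)=\begin{cases}r^2/2&r\le\frac12\\ \frac r2-\frac18&\frac12\le r\le1\\ r-\frac58&r\ge1.\end{cases}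
\]
Both are profiles in the sense of Section~\ref{sec:slivers}, with $b=\frac12$ and $b=\frac58$. The second has a crease at $r=1$, where the slope jumps from $\frac12$ to $1$.

\begin{lemma}\label{wetP}
$V\{v_P\le s\}\le C(s^{1/2}+Hs^{2/3})$ for all $s>0$.
\end{lemma}

\begin{proof}
Lemma~\ref{conical}(a) with $m=3$ handles $x_3\ge2$. Let $x_3\le2$ and $\phi(x')=\varphi_P(|x'|)$. The gradient of $\phi$ is the nearest-point projection onto the unit disk, hence $1$-Lipschitz, and therefore $\phi(x'+w)\le\phi(x')+\nabla\phi(x')\cdot w+\frac12|w|^2$. Let $\delta=x_3-\phi(x')\in[0,2]$ and consider the symmetric set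
\[
\{(w,\nabla\phi(x')\cdot w+\zeta):\ |w|\le\sqrt\delta,\ |\zeta|\le\delta/2\}.
\]
Its translate to $x$ lies in $P$: the height of a point is at least $\phi(x')+\nabla\phi(x')\cdot w+\delta/2\ge\phi(x'+w)$ and at most $2+\sqrt2+1<H$. Its volume is $c\delta^2$, so $v_P(x)\ge c\delta^2$ by Lemma~\ref{symmetric}, and $v_P(x)\le s$ forces $\delta\le Cs^{1/2}$. Since $|x'|\le\frac52$ here, this part has volume at most $Cs^{1/2}$.
\end{proof}

For $Q$ we separate the strictly curved part from the rest. Let
\[
Z=\{x\in Q:|x'|\le\tfrac9{16},\ x_n\le1\}.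
\]

\begin{lemma}\label{wetQ}
For all $s>0$: $V(Z\cap\{v_Q\le s\})\le Cs^\kappa$ and $V(\{v_Q\le s\}\setminus Z)\le CH^ns^{\kappa'}$.
\end{lemma}

\begin{proof}
We cover $Q$ by four regions: $Z$ and three others. Write $\phi=\varphi_Q(|\cdot|)$, $r=|x'|$, $z=x_n$.

\emph{The set $Z$.} In the open unit ball the gradient of $\phi$ is the projection onto the ball of radius $\frac12$, hence $1$-Lipschitz. So $\phi(x'+w)\le\phi(x')+\nabla\phi(x')\cdot w+\frac12|w|^2$ if $|x'|<1$ and $|x'+w|\le1$ (by continuity also when $|x'+w|=1$). Let $\delta=z-\phi(x')\in[0,1]$. As in the previous proof, the symmetric set $\{(w,\nabla\phi(x')\cdot w+\zeta):|w|\le\frac7{16}\sqrt\delta,\ |\zeta|\le\frac\delta2\}$ translated to $x$ lies in $Q$: we have $|x'+w|\le\frac9{16}+\frac7{16}=1$ and $\frac12|w|^2\le\frac\delta2$, and heights stay below $H$. So $v_Q(x)\ge c\,\delta^{(n-1)/2}\delta=c\,\delta^{(n+1)/2}$, and $v_Q(x)\le s$ forces $\delta\le Cs^{2/(n+1)}=Cs^\kappa$.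

\emph{The part $z\ge2$.} By Lemma~\ref{conical}(a) its contribution is at most $CH^{n-2}s^{2/n}\le CH^ns^{\kappa'}$ if $s\le1$. If $s\ge1$, use $V(Q)\le CH^n$.

\emph{The part $r\le\frac9{16}$, $1\le z\le2$.} The cylinder $|w|\le\frac1{16}$, $|\zeta|\le\frac12$ around $x$ lies in $Q$, as $\varphi_Q(\frac9{16}+\frac1{16})=\frac3{16}\le\frac12$. So $v_Q\ge c$ here: nothing is contributed for $s<c$, and for $s\ge c$ the volume is at most $C\le Cs^{\kappa'}$.

\emph{The part $r>\frac9{16}$, $z\le2$}, which contains the crease. Here $r\le\frac{21}8$. For $\rho\ge\frac12$ we have $\varphi_Q(\rho)=\max(\frac\rho2-\frac18,\rho-\frac58)$. The two slacks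
\[
\alpha_1=z-\tfrac r2+\tfrac18\ge0,\qquad\alpha_2=z-r+\tfrac58\ge0
\]
serve as coordinates; put $\bar\alpha_l=\min(\alpha_l,\frac1{100})$. With $\hat e=x'/r$ consider the symmetric set of all $\xi\hat e+\zeta e_n+w$ with $w\perp\hat e,e_n$ and
\[
|\zeta-\tfrac\xi2|\le\tfrac{\bar\alpha_1}2,\qquad|\zeta-\xi|\le\tfrac{\bar\alpha_2}2,\qquad|w|^2\le\tfrac12\min(\bar\alpha_1,\bar\alpha_2).
\]
Since $\xi=2[(\zeta-\frac\xi2)-(\zeta-\xi)]$, we have $|\xi|\le\bar\alpha_1+\bar\alpha_2\le\frac1{16}$ and $r+\xi\ge\frac12$. The distance $\rho$ of the translated point from the axis satisfies $\frac12\le r+\xi\le\rho\le r+\xi+\frac{|w|^2}{2(r+\xi)}\le r+\xi+|w|^2$. Hence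
\begin{align*}
z+\zeta-(\tfrac\rho2-\tfrac18)&\ge\alpha_1-\tfrac{\bar\alpha_1}2-\tfrac{|w|^2}2\ge0,\\
z+\zeta-(\rho-\tfrac58)&\ge\alpha_2-\tfrac{\bar\alpha_2}2-|w|^2\ge0,
\end{align*}
and heights stay below $4<H$. So the translate lies in $Q$. The admissible $(\xi,\zeta)$ form a parallelogram of area $2\bar\alpha_1\bar\alpha_2$, and $w$ ranges over a ball in an $(n-2)$-dimensional space; therefore
\[
v_Q(x)\ge c\,\bar\alpha_1\bar\alpha_2\min(\bar\alpha_1,\bar\alpha_2)^{(n-2)/2}\ge c(\bar\alpha_1\bar\alpha_2)^{n/2},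
\]
because $\max(\bar\alpha_1,\bar\alpha_2)\le1$. So $v_Q(x)\le s$ forces $\bar\alpha_1\bar\alpha_2\le Cs^{2/n}$. As $\alpha_l\le C$, we have $\bar\alpha_l\ge c\alpha_l$, whence $\alpha_1\alpha_2\le\epsilon:=C's^{2/n}$. The map $(r,z)\mapsto(\alpha_1,\alpha_2)$ is affine with Jacobian of absolute value $\frac12$, the volume element is a bounded multiple of $dr\,dz$, and the area of $\{(\alpha_1,\alpha_2)\in[0,C]^2:\alpha_1\alpha_2\le\epsilon\}$ is at most $C\epsilon(1+\log^+\frac1\epsilon)$. Since $\kappa'<\frac2n$, this is at most $Cs^{\kappa'}$ for $s\le1$; for $s\ge1$ the volume is at most $C$.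
\end{proof}

\begin{lemma}\label{reach}
Let $D$ be a cap of $Q$, or $D=Q$, that meets $Z$, and let $x\in D$ have height $\zeta=x_n\ge4$. Then $V(D)\ge c\,\zeta^{n/2}$.
\end{lemma}

\begin{proof}
Let $x^0\in D\cap Z$. The function $h(x)=x_n+\frac58-|x'|$ is concave, and nonnegative on $Q$. Since $\varphi_Q(r)-r$ is nonincreasing, on $Z$ we have
\[
h\ge\varphi_Q(\tfrac9{16})-\tfrac9{16}+\tfrac58=\tfrac5{32}+\tfrac1{16}=\tfrac7{32}.
\]
(This is the purpose of the crease: $h$ is bounded away from $0$ on a set $Z$ that contains the whole strictly curved part $|x'|\le\frac12$ of the lower boundary.) So $p=\frac12(x+x^0)\in D$ has $h(p)\ge\frac7{64}$. Moreover $p_n\ge\zeta/2\ge2$ and $H-p_n\ge\zeta-\frac{\zeta+1}2=\frac{\zeta-1}2\ge\frac{3\zeta}8$. Lemma~\ref{conical} at $p$ provides a symmetric $N$ with $p+N\subset Q$ and $V(N)\ge c\,\zeta\cdot\zeta^{(n-2)/2}$ or $V(N)\ge c\,\zeta^n$. Apply Lemma~\ref{symmetric} to $D\ni p$.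
\end{proof}

Hence there is a constant $\gamma=\gamma(d)\ge4$ such that, for $\sigma\ge1$ and $D$ a cap of $Q$ or $D=Q$,
\begin{equation}\label{gamma}
D\cap Z\ne\emptyset,\quad V(D)\le32^d\sigma,\quad x\in D\qquad\Longrightarrow\qquad x_n\le\gamma\sigma^{2/n};
\end{equation}
if $x_n<4$, this is clear from $\gamma\ge4$. For $\sigma\ge1$ put
\[
\mathcal R(\sigma)=\{x\in Q:\ v_Q(x)\le2^d\sigma,\ x_n\le\gamma\sigma^{2/n}\},\qquad\Theta(\sigma)=V(\mathcal R(\sigma))/\sigma .
\]
Roughly, $\Theta(\sigma)$ bounds the number of different caps of volume about $\sigma$ of $Q$ that reach $Z$.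

\begin{lemma}\label{theta}
With $\eta=1-\frac2n$ and $L=H^{(n-2)/2}$ we have $\Theta(\sigma)\le CL\min(1,\sigma/H^{n/2})^\eta$ for all $\sigma\ge1$.
\end{lemma}

\begin{proof}
Note that $L(\sigma/H^{n/2})^\eta=\sigma^\eta$. Let $\rho=\gamma\sigma^{2/n}\ge4$. The part of $Q$ below height $2$ has volume at most $C$.

If $\rho\le H/2$, Lemma~\ref{conical}(b) gives $V(\mathcal R(\sigma))\le C+C(\rho^{n-2}\sigma^{2/n}+\sigma)\le C\sigma^{2-2/n}$, so $\Theta(\sigma)\le C\sigma^\eta$; and in this case $\sigma\le CH^{n/2}$.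

If $\rho>H/2$, then $\sigma\ge cH^{n/2}$, and Lemma~\ref{conical}(a) gives $\Theta(\sigma)\le\sigma^{-1}(C+CH^{n-2}\sigma^{2/n})\le CH^{n-2}\sigma^{2/n-1}\le CH^{(n-2)/2}=CL$.
\end{proof}

\section{Proof of Theorem \ref{main}}\label{sec:proof}

\subsection{The levels}

Let $K=P\times Q$, and let $\omega_P\asymp H^{3/2}$, $\omega_Q\asymp H^{n/2}$ be the sliver volumes of Lemma~\ref{slivers}. With $a_3,a_n$ from Lemma~\ref{patches} put
\[
\tau=H^{-6},\qquad\delta_P=(\tau/a_3)^{1/2}\asymp H^{-3},\qquad T=\tau\omega_Q,\qquad t=H^{-\theta},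
\]
where $\theta=\theta(d)>0$ is large and will be fixed in Section~\ref{sec:conclusion}, and define $\delta_Q$ by
\[
t=\omega_P\,a_n\,\delta_Q^{(n+1)/2},\qquad\text{so that}\qquad\delta_Q\ge c\,(tH^{-3/2})^\kappa .
\]
Since $n\ge30$, we have $T\ge cH^9$, so for large $H$
\begin{equation}\label{Tlarge}
T\ge\max(1,V(P))\quad\text{and hence}\quad T\ge v_P\text{ on }P .
\end{equation}
Moreover $T/V(K)\le CH^{-6+n/2-3-n}\to0$ and $t<T$, so (i)--(iv) are available at both levels for large $H$. Fix arbitrary saturated systems at the levels $T$ and $t$; let $D_i\supset D_i'$ and $C_j\supset C_j'$ be the covering caps and their cores.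

\subsection{Lower bound for \texorpdfstring{$A$}{A}}

Let $\Omega$ be the set of $(x,y)\in K$ with $|x'|\le\frac14$, $|y'|\le\frac14$ and
\[
0\le x_3-\varphi_P(|x'|)\le\delta_P,\qquad0\le y_n-\varphi_Q(|y'|)\le\delta_Q .
\]
Then $V(\Omega)\ge c\,\delta_P\delta_Q$. For large $H$ both $\delta_P,\delta_Q\le\frac1{64}$, so for $(x,y)\in\Omega$ Lemma~\ref{patches} applies to $x$ and to $y$; also $x$ and $y$ lie in the bottoms of $P$ and $Q$, because $\frac1{32}+\frac1{64}<\frac14$. We repeat the argument of Proposition~\ref{onelevel} twice.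

\emph{$N_T\ge cL$ on $\Omega$.} Let $f$ be the function of Lemma~\ref{patches} for $x\in P$ with $\delta=\delta_P$, and $g_k$ those of Lemma~\ref{slivers} for $Q$, with slivers $S_k$. Each cap
\[
E_k=\{(\xi,\upsilon)\in K:\ f(\xi)+g_k(\upsilon)\le1\}
\]
contains $(x,y)$, since $f(x),g_k(y)\le\frac12$. Its projections are $P\cap\{f\le1\}$ and $S_k$, so $V(E_k)\le a_3\delta_P^2\,\omega_Q=\tau\omega_Q=T$. By (iv), $E_k$ lies in some $D_i$, and then $(x,y)\in D_i$. Suppose $D_i\supset E_k$ for all $k$ in a nonempty set $I$. Then $V(D_i^P)\ge\tau$, and \eqref{capprod} and (ii) give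
\[
V(D_i^Q)\le2^d16^dT/\tau=32^d\omega_Q\le CH^{n/2}.
\]
But $D_i^Q$ contains the disjoint sets $S_k'$, $k\in I$, so $|I|\,cH^{n/2}\le CH^{n/2}$ and $|I|\le C$. As there are at least $cH^{(n-2)/2}=cL$ functions $g_k$, we get $N_T(x,y)\ge cL$.

\emph{$N_t\ge cH^{1/2}$ on $\Omega$.} Now take $g_k$ from Lemma~\ref{slivers} for $P$ and $f$ from Lemma~\ref{patches} for $y\in Q$ with $\delta=\delta_Q$. The caps $\{g_k(\xi)+f(\upsilon)\le1\}$ contain $(x,y)$ and have volume at most $\omega_Pa_n\delta_Q^{(n+1)/2}=t$, so each lies in some $C_j$. If $C_j$ contains those with $k\in I\ne\emptyset$, then $V(C_j^Q)\ge a_n\delta_Q^{(n+1)/2}=t/\omega_P$, so $V(C_j^P)\le32^d\omega_P\le CH^{3/2}$. Since $C_j^P$ contains $|I|$ disjoint sets of volume at least $cH^{3/2}$, again $|I|\le C$. There are at least $cH^{1/2}$ functions $g_k$.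

By \eqref{AB} and the choice of $\delta_P,\delta_Q$,
\begin{equation}\label{lower}
A\ge c\,L\,H^{1/2}\,\delta_P\delta_Q\ge c\,L\,H^{\frac12-3-\frac32\kappa}\,t^\kappa .
\end{equation}

\subsection{Upper bound for \texorpdfstring{$B$}{B}}

We bound $V(K(v\le t)\cap D_i)$ in terms of a point of the core $D_i'$, average over $D_i'$, and sum; the disjointness of the cores turns the sum over $i$ into an integral.

By Lemma~\ref{macbeath} and since $D_i'\subset C(z_i)$, where $z_i$ is the point of the system belonging to $D_i$ and $V(C(z_i))=T$, the cores lie in $\{2^{-d}T\le v\le T\}$.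

\emph{One cap.} Let $(x,y)\in D_i'$ and $D=D_i$. By \eqref{vprod},
\[
4^{-d}T\le v_P(x)v_Q(y)\le2^dT .
\]
In particular $v_P(x),v_Q(y)>0$. Put $\sigma=T/v_P(x)$; then $\sigma\ge1$ by \eqref{Tlarge}. By \eqref{capprod} and (ii), $V(D^P)V(D^Q)\le32^dT$. Since $x\in D^P$ and $y\in D^Q$, we have $V(D^P)\ge v_P(x)$ and $V(D^Q)\ge v_Q(y)$, so
\[
V(D^Q)\le32^d\sigma,\qquad V(D^P)\le32^dT/v_Q(y)\le128^dv_P(x),\qquad v_Q(y)\le2^d\sigma .
\]
If $D^Q$ meets $Z$, then $y\in\mathcal R(\sigma)$ by \eqref{gamma}. By the left part of \eqref{vprod}, up to a null set,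
\[
K(v\le t)\cap D\subset\{(\xi,\upsilon)\in D^P\times D^Q:\ v_Q(\upsilon)\le2^dt/v_P(\xi)\}.
\]
Integrate over $\upsilon$ first, separately over $Z$, which contributes only if $D^Q\cap Z\ne\emptyset$, and over $Q\setminus Z$. Lemma~\ref{wetQ} and then Lemma~\ref{integral} in dimension $3$ (recall $\kappa<\kappa'<\frac13$) give
\begin{align*}
V(K(v\le t)\cap D)&\le C\,\mathbf1[D^Q\cap Z\ne\emptyset]\,t^\kappa\int_{D^P}v_P^{-\kappa}+CH^nt^{\kappa'}\int_Pv_P^{-\kappa'}\\
&\le C\,\mathbf1[y\in\mathcal R(T/v_P(x))]\,t^\kappa\,v_P(x)^{1-\kappa}+H^Ct^{\kappa'} .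
\end{align*}

\emph{Summation.} The left side does not depend on $(x,y)\in D_i'$. Average over $D_i'$, use $V(D_i')\ge(6d)^{-d}T$, and sum over $i$, recalling that the $D_i'$ are disjoint and that $v_P(x)>0$ on them:
\begin{align*}
B&\le\frac{(6d)^d}T\int_{\{(x,y)\in K:\,v_P(x)>0\}}\Big(C\,\mathbf1[y\in\mathcal R(T/v_P(x))]\,t^\kappa v_P(x)^{1-\kappa}+H^Ct^{\kappa'}\Big)\,dx\,dy\\
&\le Ct^\kappa\int_Pv_P^{-\kappa}\,\Theta(T/v_P)\,dx+H^Ct^{\kappa'} .
\end{align*}
Here we used $V(\mathcal R(\sigma))=\sigma\Theta(\sigma)$ with $\sigma=T/v_P(x)$, and $V(K)\le H^C$, $T\ge1$.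

\emph{The integral over $P$.} Since $T\le C\tau H^{n/2}$, Lemma~\ref{theta} gives $\Theta(T/v_P)\le CL\min(1,\tau/v_P)^\eta$. By Lemma~\ref{wetP} and $H\tau^{2/3}=H^{-3}=\tau^{1/2}$,
\[
V\{v_P\le2^k\tau\}\le C\tau^{1/2}\max(2^{k/2},2^{2k/3}),\qquad k\in\mathbf Z .
\]
Decomposing $P$ into the shells $2^{k-1}\tau<v_P\le2^k\tau$ we obtain
\[
\int_Pv_P^{-\kappa}\min(1,\tau/v_P)^\eta\,dx\le C\tau^{\frac12-\kappa}\Big(\sum_{k\le0}2^{k(\frac12-\kappa)}+\sum_{k\ge1}2^{k(\frac23-\kappa-\eta)}\Big)\le C\tau^{\frac12-\kappa},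
\]
because $\kappa<\frac12$ and $\kappa+\eta=1-\frac2n+\frac2{n+1}=1-\frac2{n(n+1)}>\frac23$. Hence
\begin{equation}\label{upper}
B\le C\,L\,t^\kappa\,H^{-3+6\kappa}+H^Ct^{\kappa'} .
\end{equation}

\subsection{Conclusion}\label{sec:conclusion}

No constant in \eqref{lower} and \eqref{upper} depends on $\theta$; only the meaning of ``large $H$'' does. Since $\kappa'>\kappa$, we can fix $\theta=\theta(d)$ so large that for $t=H^{-\theta}$ and large $H$ the last term of \eqref{upper} is at most $Lt^\kappa H^{-3+6\kappa}$. Then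
\[
\frac AB\ge c\,H^{\frac12-\frac32\kappa-6\kappa}=c\,H^{\frac12-\frac{15}{n+1}}=c\,H^{\frac12-\frac{15}{d-2}},
\]
and the exponent is positive because $d-2\ge31$.

Finally rescale $K$ to volume one; $A/B$ does not change. The levels become $T_H=T/V(K)\to0$ and $t_H=t/V(K)$, with $t_H/T_H=t/T\to0$. Since $V(K)\le CH^d$, we have $t_H\ge H^{-\theta'}$ with $\theta'=\theta+d+1$ for large $H$, so $A/B\ge c\,t_H^{-\varepsilon}$ with $\varepsilon=(\frac12-\frac{15}{d-2})/\theta'$. The saturated systems were arbitrary. This proves Theorem~\ref{main}. \qed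

\section{The plane: proof of Theorem \ref{plane}}\label{sec:plane}

Let $d=2$, $V(K)=1$, $T\le t_0=32^{-4}$ and $t\le10^{-4}T$. Let $C_j\supset C_j'$ be the covering caps and cores at level $t$, and $D_i\supset D_i'$ those at level $T$. By (ii),
\begin{equation}\label{sizes}
t\le V(C_j)\le256t<T\le V(D_i)\le256T .
\end{equation}

Fix $j$. We want to bound $\sum_iV(C_j\cap D_i)$ by $C\int_{C_j'}N_T$, since the cores $C_j'$ are disjoint subsets of $K(v\le t)$. A cap $D_i$ containing $C_j$ contains its core and causes no problem. The point is that the caps $D_i$ that meet $C_j$ only partially contribute at most $Ct$ altogether. In the plane such a cap must pass over one of the two endpoints of the chord bounding $C_j$, and near this endpoint it is described by two numbers, its extensions $\lambda_i$ along the chord and $\rho_i$ into $C_j$. Dyadic classes of $(\lambda_i,\rho_i)$ contain boundedly many caps each and contribute a convergent double geometric series.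

By \eqref{sizes} the line bounding $C_j$ cuts the interior of $K$. Let $[p,q]$, $p\ne q$, be the chord it determines.

\medskip
\noindent\textbf{Step 1.} \emph{If $V(D_i\cap C_j)>0$, then $D_i\supset C_j$ or $D_i$ contains exactly one of $p,q$.}

If $D_i\cap[p,q]=\emptyset$, then the convex set $D_i$ lies on one side of the line bounding $C_j$. As it meets $C_j$, we get $D_i\subset C_j$, contradicting \eqref{sizes}. Otherwise $D_i\cap[p,q]$, the intersection of the chord with a halfplane, contains an endpoint. Suppose $p,q\in D_i$. The set $K\setminus D_i$ is convex and misses $[p,q]$, so it lies on one side of the line. Either it misses $C_j$, i.e.\ $C_j\subset D_i$; or $K\setminus D_i\subset C_j$, and then $1\le V(D_i)+V(C_j)\le256T+256t<1$, a contradiction.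

\medskip
\noindent\textbf{Step 2.} \emph{$\sum V(D_i\cap C_j)\le Ct$, the sum being over all $i$ with $p\in D_i$, $q\notin D_i$.} By symmetry the same then holds with $p$ and $q$ exchanged.

\emph{Coordinates.} Apply an area-preserving affine map such that, in coordinates $(x,\eta)$, $p=(0,0)$, $q=(1,0)$ and $C_j=K\cap\{\eta\le0\}$. Let $Y=\max_{C_j}|\eta|$; the triangle spanned by $p,q$ and a deepest point of $C_j$ shows $Y/2\le V(C_j)$. Let $\ell(\eta)=\min\{x:(x,\eta)\in K\}$. It is a convex lower semicontinuous function on the closed interval of levels $\eta$ of $K$, and $\ell(0)=0$. Since $p\in D_i\not\ni q$, the bounding line of $D_i$ is not horizontal and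
\[
D_i=K\cap\{x\le\lambda_i+m_i\eta\},\qquad0\le\lambda_i<1 .
\]
The function $g_i(\eta)=\lambda_i+m_i\eta-\ell(\eta)$ is concave with $g_i(0)=\lambda_i$. If $D_i$ has a point at level $\eta$, then $g_i(\eta)\ge0$, and the length of $D_i$ at this level is at most $g_i(\eta)$. Let $\{g_i\ge0\}=[-\rho_i,b_i]\ni0$; so $0\le\rho_i\le Y$.

As $V(D_i)>V(C_j)$, we have $g_i>0$ somewhere on $\eta>0$, so $b_i>0$. If $\lambda_i=0$, concavity then gives $g_i<0$ for $\eta<0$, so $\rho_i=0$. If $\rho_i=0$, then $V(D_i\cap C_j)=0$. So we may assume $\lambda_i,\rho_i>0$. Concavity together with $g_i(b_i)\ge0$ and $g_i(-\rho_i)\ge0$ gives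
\begin{equation}\label{concave}
g_i(-\vartheta)\le\lambda_i(1+\vartheta/b_i)\ \ (0\le\vartheta\le\rho_i),\qquad g_i(\eta)\le\lambda_i(1+\eta/\rho_i)\ \ (0\le\eta\le b_i).
\end{equation}

\emph{Claim: $b_i\ge\rho_i$.} Otherwise the second part of \eqref{concave} gives $V(D_i\cap\{\eta\ge0\})\le2\lambda_ib_i\le2\lambda_i\rho_i$. The triangle with vertices $p$, $(\lambda_i,0)$ and a point of $K$ at level $-\rho_i$ lies in $C_j$, so $\lambda_i\rho_i\le2V(C_j)$. Hence $V(D_i)\le V(C_j)+4V(C_j)\le1280t<T$, contradicting \eqref{sizes}.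

So, by the first part of \eqref{concave}, $g_i(-\vartheta)\le2\lambda_i$ for $0\le\vartheta\le\rho_i$, and
\begin{equation}\label{rect}
V(D_i\cap C_j)\le2\lambda_i\rho_i .
\end{equation}

\emph{Classes.} For integers $\alpha,\beta\ge1$ let the class $(\alpha,\beta)$ consist of the $i$ with $\lambda\le\lambda_i\le2\lambda$ and $\rho\le\rho_i\le2\rho$, where $\lambda=2^{-\alpha}$ and $\rho=2^{-\beta}Y$. As $0<\lambda_i<1$ and $0<\rho_i\le Y$, every $i$ belongs to some class.

\emph{Claim: each class has at most $C$ members.} Let $i_0$ be a member with maximal $m_{i_0}$, let $i$ be any member, and let $\mu=m_{i_0}-m_i\ge0$. Then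
\[
g_i(-\rho)-g_{i_0}(-\rho)=\lambda_i-\lambda_{i_0}+\mu\rho .
\]
Since $g_{i_0}(-\rho)\ge0$ and $g_i(-\rho)\le2\lambda_i\le4\lambda$, we get $\mu\rho\le4\lambda+\lambda_{i_0}-\lambda_i\le4\lambda+\lambda=5\lambda$. Let $F(x,\eta)=x-m_{i_0}\eta$. For $(x,\eta)\in D_i$ we have $\eta\ge-\rho_i$ and $F\le\lambda_i-\mu\eta$. This is at most $2\lambda$ if $\eta\ge0$, and at most $2\lambda+2\rho\mu\le12\lambda$ if $-\rho_i\le\eta\le0$. Thus
\[
D_i\subset K\cap\{F\le12\lambda\}\subset K\cap\{F\le12\lambda_{i_0}\}\subset D_{i_0}^{12};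
\]
the last inclusion holds because $D_{i_0}=K\cap\{F\le\lambda_{i_0}\}$ and $\min_KF\le F(p)=0$. By Lemma~\ref{blowup}(a), $V(D_{i_0}^{12})\le144\cdot256\,T$. The cores $D_i'\subset D_i$ are disjoint and have area at least $T/144$, so the class has at most $C$ members.

\emph{Summation.} By \eqref{rect} and the claim,
\[
\sum V(D_i\cap C_j)\le C\sum_{\alpha,\beta\ge1}2^{-\alpha}2^{-\beta}Y\le CY\le CV(C_j)\le Ct .
\]

\medskip
\noindent\textbf{Step 3. Conclusion.} If $D_i\supset C_j$, then $C_j'\subset D_i$ and, by (iii), $V(C_j\cap D_i)\le256t\le CV(C_j')=CV(C_j'\cap D_i)$. With Steps 1 and 2,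
\[
\sum_iV(C_j\cap D_i)\le C\int_{C_j'}N_T+Ct\le C\int_{C_j'}N_T ,
\]
because $t\le CV(C_j')$ and $N_T\ge1$ on $C_j'\subset K(v\le t)\subset K(v\le T)$. The cores $C_j'$ are disjoint subsets of $K(v\le t)$, so summing over $j$ and using \eqref{AB} gives $A\le C\int_{K(v\le t)}N_T=CB$. Together with $B\le A$ this proves Theorem~\ref{plane}. \qed

\begin{thebibliography}{9}
\bibitem{VRP} \emph{On the variance of random polygons}, \texttt{https://www.renyi.hu/\~{}barany/cikkek/126.pdf}.
\end{thebibliography}

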